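
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}


\title{Sum deficit and difference deficit\\ of finite sets in commutative groups}

\begin{abstract}
For a set $A$ of $n$ elements of a commutative group, the deficits
$\Delta_-=n^2-n+1-|A-A|$ and $\Delta_+=\frac{n(n+1)}2-|A+A|$ measure how far the
difference set and the sumset are from their largest possible sizes. We prove the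
conjectured inequality $\Delta_+\ll\Delta_-^{4/3}$ with constant $1$:
$\Delta_+\le\Delta_-^{4/3}$ for every $A$ in every commutative group, with equality only when
$\Delta_-\in\{0,1\}$. The proof views a coincidence of two sums as a four-cycle in the graph of
repeated differences, with the two representations as diagonals. It counts a diagonal either as a
pair of neighbors of a vertex of small degree, or as a pair of vertices of large degree.
We also improve the constant to $2^{-5/3}$ asymptotically, prove the sharp converse
$\Delta_-\le2\Delta_+(\Delta_++1)$, and determine up to constant factors which triples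
$(n,\Delta_-,\Delta_+)$ occur.
\end{abstract}

\section{The question and the results}

Let $A$ be a finite set in a commutative group, $|A|=n\ge1$. The ordered pairs of distinct elements
of $A$ produce at most $n^2-n$ nonzero differences, and the unordered pairs, repetition allowed,
produce at most $n(n+1)/2$ sums. The numbers
\[
\Delta_-(A)=n^2-n+1-|A-A|,\qquad \Delta_+(A)=\frac{n(n+1)}2-|A+A|
\]
say how much is lost through coincidences. We call them the \emph{difference deficit} and the
\emph{sum deficit}, and put $\Delta_-(\emptyset)=\Delta_+(\emptyset)=0$. We write $\Delta_\pm$ when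
$A$ is understood.

The equations $a+b=c+d$ and $a-c=d-b$ are the same, so one deficit vanishes exactly when the other
does (Lemma~\ref{lem:corr} below). How do they compare when they do not vanish? Since every
repeated sum creates repeated differences, one might first guess that $\Delta_+\ll\Delta_-$. This is
false, by the following example quoted in \cite{source}. Write $n=m^2+k$ and let
$A=(B_1+B_2)\cup C$ with $|B_1|=|B_2|=m$ and $|C|=k$, where the only coincidences among the sums
$a+a'$ with $a,a'\in A$ are those forced by commutativity. Then
\[
\Delta_-=2m(m-1)^2,\qquad \Delta_+=\frac{m^2(m-1)^2}4,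
\]
so that $\Delta_+\asymp\Delta_-^{4/3}$; Example~\ref{ex:grid} exhibits such sets and computes their
deficits. The reason is that a difference with $m$ representations contributes only $m-1$ to
$\Delta_-$, while any two of its representations give a coincidence of sums. The following
conjecture, which is Conjecture 1.3 in \cite{source}, says that this example is the worst possible.

\begin{conjecture}
For all sets $A$ we have $\Delta_+(A)\ll\Delta_-(A)^{4/3}$; in particular, $|A+A|\sim n^2/2$ if
$\Delta_-=o(n^{3/2})$.
\end{conjecture}

Here $\ll$ means that there is one constant $C$ such that $\Delta_+\le C\Delta_-^{4/3}$ for all finite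
sets in all commutative groups, and the second statement concerns sequences of sets with
$n\to\infty$. Two known bounds are quoted with the conjecture:
\[
|A+A|\Bigl(\Delta_-^2+\frac{n^3}6\Bigr)\ge\frac{n^5}{20},\qquad
\Delta_+\le\frac12\Delta_-^{3/2}+\Delta_- .
\]
If $\Delta_-=o(n^{3/2})$, the first one gives $|A+A|\ge(\frac3{10}-o(1))n^2$. The second one gives
$|A+A|\sim n^2/2$, but only for $\Delta_-=o(n^{4/3})$. Neither will be used. We prove the conjecture
with $C=1$.

\begin{theorem}\label{thm:main}
For every finite set $A$ in every commutative group,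
\[
\Delta_+(A)\le\Delta_-(A)^{4/3},
\]
with equality if and only if $\Delta_-(A)\in\{0,1\}$. Equality with $\Delta_-=1$ occurs for
$A=\{0,x\}$ with $2x=0\ne x$, where $\Delta_-=\Delta_+=1$. Hence the constant $1$ cannot be lowered.
In particular, if $\Delta_-=o(n^{3/2})$ then $\Delta_+=o(n^2)$, that is, $|A+A|\sim n^2/2$.
\end{theorem}

The condition $o(n^{3/2})$ cannot be weakened to $O(n^{3/2})$: for the sets above with
$C=\emptyset$ we have $n=m^2$, $\Delta_-\sim2n^{3/2}$ and $|A+A|\sim n^2/4$.

For large deficits the constant improves.

\begin{theorem}\label{thm:asymp}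
For every finite set in every commutative group,
$\Delta_+\le2^{-5/3}\Delta_-^{4/3}+O(\Delta_-^{7/6})$ with an absolute implied constant. Here
$2^{-5/3}$ cannot be replaced by a number below $2^{-10/3}$.
\end{theorem}

The best asymptotic constant thus lies in $[2^{-10/3},2^{-5/3}]$; we do not determine it.

In the other direction the relation is quadratic, and exact.

\begin{theorem}\label{thm:converse}
For every finite set in every commutative group, $\Delta_-\le2\Delta_+(\Delta_++1)$. For every
integer $k\ge0$ there is a set with $\Delta_+=k$ that attains equality.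
\end{theorem}

Up to constant factors, nothing else restricts the two deficits.

\begin{theorem}\label{thm:class}
If $A$ is a finite set in a commutative group with $|A|=n$ and $\Delta_->0$, then
$\Delta_\pm\le n^2$ and
$\frac12\Delta_-^{1/2}\le\Delta_+\le\Delta_-^{4/3}$. Conversely, there are absolute constants
$0<c<C'$ such that for all $n\ge3$ and all real $x,y\in[1,n^2]$ with $x^{1/2}\le y\le x^{4/3}$ there is
a set $A\subset\mathbb Z$ with $|A|=n$, $cx\le\Delta_-(A)\le C'x$ and $cy\le\Delta_+(A)\le C'y$.
\end{theorem}

Section~\ref{sec:cycles} explains the main idea on small examples and gives a short proof of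
the conjecture with $C=6$. Section~\ref{sec:prop} refines the count, and
Sections~\ref{sec:main}--\ref{sec:class} prove the four theorems.

\section{Repeated sums are four-cycles of repeated differences}\label{sec:cycles}

The upper bounds for deficits hold trivially for $A=\emptyset$, where both deficits are $0$. From now
on $A\ne\emptyset$.

\subsection*{Deficits and representations}
For $g$ in the group let
$r(g)$ be the number of ordered pairs $(x,y)\in A^2$ with $x-y=g$; clearly $r(-g)=r(g)$. A
\emph{representation} of $s$ is a multiset $\{a,b\}$ with $a,b\in A$ and $a+b=s$; the case $a=b$ is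
allowed. Let $t(s)$ be the number of representations of $s$. There are $n^2-n$ ordered pairs with
nonzero difference and $n(n+1)/2$ multisets, so
\begin{equation}\label{eq:deficits}
\Delta_-=\sum_{g\ne0,\ r(g)\ge1}(r(g)-1),\qquad \Delta_+=\sum_{s\in A+A}(t(s)-1).
\end{equation}
Two different representations of the same $s$ are disjoint, since an element $a$ of a
representation determines it as $\{a,s-a\}$.

\begin{lemma}\label{lem:corr}
\textup{(a)} Let $P=\{a,b\}$ and $Q=\{c,d\}$ be different representations of the same element. Then
$(a,c)$ and $(d,b)$ are different ordered pairs with the same nonzero difference. Consequently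
$r(x-y)\ge2$ for all $x\in P$, $y\in Q$.

\textup{(b)} Let $(x,y)\ne(x',y')$ be pairs in $A^2$ with $x-y=x'-y'\ne0$. Then $\{x,y'\}$ and
$\{x',y\}$ are different representations of the same element.
\end{lemma}

\begin{proof}
(a) By commutativity, $a+b=c+d$ gives $a-c=d-b$. Since $P$ and $Q$ are disjoint, $a\ne c$ and $a\ne d$;
the first says that the difference is nonzero, the second that the pairs are different. As the labels
within $P$ and within $Q$ are arbitrary, the last claim follows. Nothing here requires $a\ne b$ or
$c\ne d$, or excludes elements of order $2$.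

(b) The sums agree: $x+y'=x'+y$. If the multisets were equal, then $x=x'$ or $x=y$. In the first case
$y=y'$, so the pairs are equal; in the second the difference is $0$. Both are excluded.
\end{proof}

\subsection*{The graph of repeated differences}
For an integer $R\ge2$ let $G_R$ be the simple graph on
the vertex set $A$ in which $x\ne y$ are joined if $r(x-y)\ge R$. Let $N_R$ be the sum of its
degrees. Counting ordered pairs of adjacent vertices,
\begin{equation}\label{eq:NR}
N_R=\sum_{g\ne0,\ r(g)\ge R}r(g)\le\frac R{R-1}\,\Delta_-,
\end{equation}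
since $r\le\frac R{R-1}(r-1)$ for $r\ge R$. For the moment we need only $G_2$, where
$N_2\le2\Delta_-$. Lemma~\ref{lem:corr}(a) says that if $\{a,b\}$ and $\{c,d\}$ are different
representations of the same element, then $a,c,b,d,a$ is a closed walk in $G_2$, and a four-cycle if
$a\ne b$ and $c\ne d$. The two representations are the two diagonals of this four-cycle.

The task is to bound $\Delta_+$ by a function of $N_2$, which is twice the number of
edges. Merely counting four-cycles is hopeless: a complete bipartite graph with $e$ edges has of order
$e^2$ of them, if both sides are large. However, a four-cycle that comes from a coincidence carries a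
value $s$, and either diagonal determines $s$. So it is enough to count diagonals, and there are two
ways to do this. We can fix a vertex $v$ of one diagonal and count the other diagonal as a pair of
neighbors of $v$, or we can count a diagonal simply as a pair of vertices. Three examples show when
each of them is efficient.

\begin{example}[The square, and many squares]\label{ex:squares}
Let $e_1,e_2,f_1,f_2$ be a basis of $\mathbb Z^4$ and $A=\{e_i+f_j:1\le i,j\le2\}$. The repeated
nonzero differences are $\pm(e_1-e_2)$ and $\pm(f_1-f_2)$, each with $r=2$, and the only repeated sum is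
\[
(e_1+f_1)+(e_2+f_2)=(e_1+f_2)+(e_2+f_1).
\]
So $\Delta_-=4$, $\Delta_+=1$, and $G_2$ is a four-cycle whose diagonals are the two representations.

Now take $p$ such squares in disjoint sets of coordinates. A sum or difference of elements of two
different squares determines both elements up to order (for a difference, also the order), so
$\Delta_-=4p$, $\Delta_+=p$, and $G_2$ consists of $p$ disjoint four-cycles. Bounding
$\Delta_+$ by the number of all multisets of two elements would give about $8p^2$, for large $p$ far
more than $\Delta_-^{4/3}$. But if we count the pairs $(v,\{c,d\})$ where $c,d$ are neighbors of $v$, not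
necessarily distinct, then each vertex contributes only $3$, and we get $\Delta_+\le12p$, which is of
the right order. For vertices $v$ of small degree it is economical to count diagonals as pairs of
neighbors of $v$.
\end{example}

\begin{example}[The cross]\label{ex:cross}
Let $A=\{\pm e_1,\dots,\pm e_t\}\subset\mathbb Z^t$, where $e_1,\dots,e_t$ is the standard basis.
The sum $0$ has the $t$ representations $\{e_i,-e_i\}$. All other sums, namely $\pm2e_i$ and
$\pm e_i\pm e_j$ with $i<j$, have one. The differences $e_i-e_j=(-e_j)-(-e_i)$ with $i\ne j$ and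
$\pm(e_i+e_j)$ with $i<j$, together $2t(t-1)$ of them, have $r=2$, and the differences $\pm2e_i$
have $r=1$. Hence
\[
\Delta_-=2t(t-1),\qquad\Delta_+=t-1 .
\]
In $G_2$ each vertex is joined to all others except its negative, so all degrees are $2t-2$. Counting
multisets of two neighbors at each vertex now gives $2t\cdot(t-1)(2t-1)\sim4t^3$, which exceeds the
order $t^{8/3}$ of $\Delta_-^{4/3}$. But the number of all multisets of two vertices is only
$t(2t+1)\sim2t^2$. When all vertices have large degree there are few of them, and it is economical to
count diagonals as pairs of vertices.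
\end{example}

\begin{example}[The grid]\label{ex:grid}
Let $e_1,\dots,e_m,f_1,\dots,f_m,g_1,\dots,g_k$ be a basis of $\mathbb Z^{2m+k}$ and
$A=\{e_i+f_j:1\le i,j\le m\}\cup\{g_1,\dots,g_k\}$. A sum, or a nonzero difference, involving some
$g_l$ determines its terms, so the $g_l$ contribute nothing to the deficits. The $2m(m-1)$
differences $e_i-e_{i'}$ with $i\ne i'$ and $f_j-f_{j'}$ with $j\ne j'$ have $r=m$, and all other
nonzero differences have $r=1$. The
sums $e_i+e_{i'}+f_j+f_{j'}$ with $i<i'$, $j<j'$ have two representations, the two diagonals of a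
rectangle, and all other sums have one. Hence
\[
\Delta_-=2m(m-1)^2,\qquad\Delta_+=\binom m2^2=\frac{m^2(m-1)^2}4 .
\]
For $m\ge2$, two different grid elements are adjacent in $G_2$ exactly when they lie in the same row
or the same column,
so their degrees are $2(m-1)$. Choosing a corner, a row neighbor and a column neighbor gives
$m^2(m-1)^2$ configurations and reaches each rectangle four times: up to the factor $4$, and the
pairs of neighbors in the same row or column, the count at corners is exact.
\end{example}

\subsection*{The proof with a worse constant}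
We combine the two counts by means of a degree threshold.
Write $\Delta=\Delta_-\ge1$, fix an integer $K\ge1$, and call a vertex of $G_2$ \emph{low} if its degree is less than $K$
and \emph{high} otherwise. Let $h$ be the number of high vertices; then $Kh\le N_2\le2\Delta$.
Consider $s$ with $t(s)\ge2$.
\begin{itemize}
\item If some representation of $s$ contains a low vertex, fix one such vertex $v$. Each of the
$t(s)-1$ representations of $s$ that do not contain $v$ is a multiset of two neighbors of $v$, by
Lemma~\ref{lem:corr}(a). The multiset determines $s$, and thus $v$.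
Such $s$ therefore contribute to $\Delta_+$ at most
\[
\sum_{v\ \mathrm{low}}\frac{\deg v\,(\deg v+1)}2\le\frac K2N_2\le K\Delta .
\]
\item Otherwise all representations of $s$ consist of high vertices. Such $s$ contribute at most
$h(h+1)/2\le h^2\le4\Delta^2/K^2$.
\end{itemize}
With $K=\lceil\Delta^{1/3}\rceil\le2\Delta^{1/3}$ the two contributions are at most $2\Delta^{4/3}$ and
$4\Delta^{4/3}$, so $\Delta_+\le6\Delta_-^{4/3}$. For $\Delta_-=0$, Lemma~\ref{lem:corr}(a) gives
$\Delta_+=0$. The conjecture is proved with $C=6$. The rest of the upper-bound argument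
improves the constant.

\section{The refined count}\label{sec:prop}

There are two sources of loss. First, the count above uses only one low vertex for each $s$. If $s$
has $q\ge2$ low representations, meaning representations that contain a low vertex, then we can use
a low vertex from each of them. This gives $q(t(s)-1)$ incidences, at least twice the contribution
$t(s)-1$ of $s$ to $\Delta_+$. If $q\le1$, then at least $t(s)-1$ representations consist of high
vertices, and we can count them as pairs of high vertices. So the count at low vertices is needed only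
when it is at least double. Second, the bound $N_2\le2\Delta_-$ may lose a factor
$2$, because differences with $r(g)=2$ contribute $2$ to $N_2$ but only $1$ to $\Delta_-$. Differences
with small $r(g)$ take part in few coincidences, and we can discard them by passing to $G_R$ with larger
$R$, at the cost of an error term that we bound now.

Call an unordered pair $\{P,Q\}$ of different representations of the same element \emph{bad} (for
$R$) if $r(x-y)<R$ for some $x\in P$, $y\in Q$. If $\{P,Q\}$ is not bad, every element of $P$ is
adjacent in $G_R$ to every element of $Q$, because $P$ and $Q$ are disjoint. Let $b_R$ be the total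
number of bad pairs.

\begin{lemma}\label{lem:bad}
$b_2=0$, and $b_R\le\frac R2\Delta_-$ for every integer $R\ge2$.
\end{lemma}

\begin{proof}
The first claim is Lemma~\ref{lem:corr}(a). For the second, label each bad pair as $P=\{a,b\}$,
$Q=\{c,d\}$ so that $r(a-c)<R$, and assign to it the unordered pair $\{(a,c),(d,b)\}$. By
Lemma~\ref{lem:corr}(a) this consists of two different ordered pairs with the same nonzero difference
$g=a-c$, and $2\le r(g)<R$. The assignment is injective: from $\{(x,y),(x',y')\}$ we recover
$\{P,Q\}$ as $\{\{x,y'\},\{x',y\}\}$. Since $\binom r2\le\frac R2(r-1)$ for $1\le r<R$,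
\[
b_R\le\sum_{g\ne0,\ 2\le r(g)<R}\binom{r(g)}2\le\frac R2\sum_{g\ne0,\ r(g)\ge1}(r(g)-1)
=\frac R2\Delta_- .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:main}
Let $R\ge2$ and $K\ge1$ be integers, and let $h$ be the number of vertices of degree at least $K$ in
$G_R$. Then $0\le h\le N_R/K$ and
\begin{align}
\Delta_+&\le\frac K4\,(N_R-Kh)+\frac{h(h+1)}2+b_R\label{eq:h}\\
&\le\max\Bigl(\frac{KN_R}4,\ \frac{N_R^2}{2K^2}+\frac{N_R}{2K}\Bigr)+b_R.\label{eq:max}
\end{align}
\end{proposition}

\begin{proof}
Call vertices of degree less than $K$ in $G_R$ low and the others high. The degrees of the high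
vertices sum to at least $Kh$, so $Kh\le N_R$ and
\begin{equation}\label{eq:low}
\sum_{v\ \mathrm{low}}\deg v\le N_R-Kh .
\end{equation}
Call a representation low if it contains a low vertex, and high if both its elements are high. Let
$t=t(s)\ge2$, let $q$ be the number of low representations of $s$, and let $b(s)$ be the number of bad
pairs of representations of $s$.

\emph{Sums with $q\le1$.} Here $t-1\le t-q$, and $t-q$ is the number of high representations of $s$.
A high representation is a multiset of two high vertices and determines $s$. So these $s$ together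
contribute at most $h(h+1)/2$ to $\Delta_+$.

\emph{Sums with $q\ge2$.} Choose a low vertex $a_P$ in each low representation $P$ of $s$, and consider
the $q(t-1)$ incidences $(a_P,Q)$, where $P$ is low and $Q\ne P$ is any other representation of $s$.
Call $(a_P,Q)$ spoiled if $\{P,Q\}$ is bad. In an unspoiled incidence both elements of $Q$ are
neighbors of $a_P$ in $G_R$. A bad pair $\{P,Q\}$
spoils at most the two incidences $(a_P,Q)$ and $(a_Q,P)$. With $I(s)$ denoting the number of unspoiled
incidences, $q(t-1)\le I(s)+2b(s)$, and since $q\ge2$,
\[
t-1\le\tfrac12\,q(t-1)\le\tfrac12 I(s)+b(s).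
\]
Incidences belonging to different triples $(s,P,Q)$ are different, since $Q$ determines $s$, and
$a_P$ and $s$ determine $P$. An unspoiled incidence consists of a low vertex $v$ and a multiset of two
neighbors of $v$. As $\deg v+1\le K$ for low $v$, \eqref{eq:low} gives
\[
\sum_{s:\,q\ge2}I(s)\le\sum_{v\ \mathrm{low}}\frac{\deg v\,(\deg v+1)}2\le\frac K2\,(N_R-Kh).
\]
So these $s$ together contribute at most $\frac K4(N_R-Kh)+b_R$. Adding the two contributions proves
\eqref{eq:h}. Its right side is a convex function of $h$ on $[0,N_R/K]$, hence at most the larger of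
its values at the two endpoints, which is \eqref{eq:max}.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Write $\Delta=\Delta_-$ and take $R=2$. Then $b_2=0$ and $N_2\le2\Delta$. For fixed $K$ and $h$, both
bounds of Proposition~\ref{prop:main} increase with $N_R$, so for every integer $K\ge1$
\begin{equation}\label{eq:five}
\Delta_+\le\max\Bigl(\frac{K\Delta}2,\ \frac{2\Delta^2}{K^2}+\frac\Delta K\Bigr).
\end{equation}
For $\Delta>0$ the first term is below $\Delta^{4/3}$ exactly when $K<2\Delta^{1/3}$, and the second
decreases in $K$. So the natural choice is the largest integer below $2\Delta^{1/3}$. It suffices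
except for $\Delta\le3$ and $\Delta=8$, which we treat separately.

\emph{The values $\Delta\ge4$, $\Delta\ne8$.} Let $u=\Delta^{1/3}$ and $K=\lceil2u\rceil-1$, so
$2u-1\le K<2u$. The first term in \eqref{eq:five} is less than $\Delta^{4/3}$. After division by
$\Delta$, it remains to show that
\begin{equation}\label{eq:second}
\frac{2\Delta}{K^2}+\frac1K<\Delta^{1/3}.
\end{equation}
\begin{itemize}
\item $\Delta\ge11$. The left side of \eqref{eq:second} is at most
$\bigl(2u^3+(2u-1)\bigr)/(2u-1)^2$, which is less than $u$ if and only if
\[
f(u)=u(2u-1)^2-2u^3-(2u-1)=2u^3-4u^2-u+1>0 .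
\]
We have $u>2.2$ because $2.2^3=10.648$. Moreover $f(2.2)=0.736>0$, and
$f'(u)=6u^2-8u-1=2u(3u-4)-1>0$ for $u\ge2$. So $f(u)>0$.
\item $\Delta\in\{9,10\}$. Here $K=4$, since $64<8\Delta<125$. The left side of
\eqref{eq:second} is $\frac\Delta8+\frac14\le\frac32<2<\Delta^{1/3}$.
\item $4\le\Delta\le7$. Here $K=3$, since $27<8\Delta<64$. The left side of
\eqref{eq:second} is $\frac{2\Delta}9+\frac13$. It is affine in $\Delta$ while $\Delta^{1/3}$ is
concave, so it suffices to check the endpoints: $\frac{11}9<\frac32<4^{1/3}$, and
$\frac{17}9<7^{1/3}$ because $(\frac{17}9)^3=\frac{4913}{729}<7$.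
\end{itemize}
So $\Delta_+<\Delta^{4/3}$ in all these cases.

\emph{$\Delta=8$.} We use \eqref{eq:h} with $K=3$. Since $N_2\le16$ and $h$ is an integer, we have
$h\le5$, and
$\Delta_+\le\frac34(16-3h)+\frac{h(h+1)}2$. This is convex in $h$, with values $12$ at $h=0$ and
$15.75$ at $h=5$. So $\Delta_+<16=8^{4/3}$.

\emph{$\Delta=3$.} With $K=3$, \eqref{eq:five} gives $\Delta_+\le\max(4.5,3)$, so
$\Delta_+\le4<3^{4/3}$, as $4^3=64<81=3^4$.

\emph{$\Delta=2$.} Here $N_2\le4$, so $G_2$ has at most two edges and hence at most one vertex of
degree at least $2$. With $K=2$ we have $h\le1$, and \eqref{eq:h} gives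
$\Delta_+\le\frac12(4-2h)+\frac{h(h+1)}2$. This equals $2$ for both $h=0$ and $h=1$, and
$2<2^{4/3}$.

\emph{$\Delta=1$.} With $K=2$, \eqref{eq:five} gives $\Delta_+\le1$. On the other hand some
$g\ne0$ has $r(g)\ge2$, so Lemma~\ref{lem:corr}(b) gives $\Delta_+\ge1$. So equality holds.

\emph{$\Delta=0$.} By \eqref{eq:five}, $\Delta_+=0$, and equality holds.

This proves the inequality together with its equality cases. For $A=\{0,x\}$ with $2x=0\ne x$ we have
$A+A=A-A=A$, so $\Delta_-=3-2=1$ and $\Delta_+=3-2=1$; no constant below $1$ is possible. Finally, if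
$\Delta_-=o(n^{3/2})$, then $\Delta_+=o(n^2)$ and
$|A+A|=\frac{n(n+1)}2-o(n^2)\sim\frac{n^2}2$.\qed

\begin{remark}
The equality case $\Delta_-=1$ requires an element of order $2$. In a group without such elements,
$g\ne-g$ and $r(g)=r(-g)$ for $g\ne0$, so $\Delta_-$ is even by \eqref{eq:deficits}, and the inequality
is strict unless both deficits vanish.
\end{remark}

\section{The asymptotic constant: proof of Theorem~\ref{thm:asymp}}

For large $\Delta$ the argument of the last section, based on \eqref{eq:five}, would give at best the
constant $2^{-1/3}$, by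
balancing the two terms of \eqref{eq:five}. Replacing the bound $2\Delta$ for the degree sum by
$(1+o(1))\Delta$ gains a factor $2^{4/3}$. By \eqref{eq:NR} and Lemma~\ref{lem:bad}, working with
$G_R$ causes an error of order $\Delta^{4/3}/R$ in the main term and an error of order $R\Delta$ from
bad pairs; these balance at $R=\Delta^{1/6}$.

Write $\Delta=\Delta_-$. If $\Delta\le1$, then $\Delta_+=\Delta$ by Theorem~\ref{thm:main} and there
is nothing to prove. Let $\Delta\ge2$ and $R=\lceil\Delta^{1/6}\rceil$, so that
$2\le R\le2\Delta^{1/6}$. Lemma~\ref{lem:bad} gives $b_R\le\Delta^{7/6}$. Put $N=N_R$. By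
\eqref{eq:NR},
\[
N\le\Bigl(1+\frac1{R-1}\Bigr)\Delta\le\Bigl(1+\frac2R\Bigr)\Delta\le(1+2\Delta^{-1/6})\Delta .
\]
If $N=0$, \eqref{eq:max} gives $\Delta_+\le b_R\le\Delta^{7/6}$. Otherwise take
$K=\lceil(2N)^{1/3}\rceil$ in \eqref{eq:max}. Then
\[
\frac{KN}4\le2^{-5/3}N^{4/3}+\frac N4,\qquad
\frac{N^2}{2K^2}+\frac N{2K}\le2^{-5/3}N^{4/3}+2^{-4/3}N^{2/3}.
\]
Since $N=O(\Delta)$ and $N^{4/3}\le\Delta^{4/3}(1+2\Delta^{-1/6})^{4/3}=\Delta^{4/3}+O(\Delta^{7/6})$,
we obtain
\[
\Delta_+\le2^{-5/3}N^{4/3}+O(\Delta)+b_R\le2^{-5/3}\Delta^{4/3}+O(\Delta^{7/6}).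
\]

For the grids of Example~\ref{ex:grid}, $\Delta_-\sim2m^3$ and
$\Delta_+\sim\frac14m^4\sim2^{-10/3}\Delta_-^{4/3}$ as $m\to\infty$. So no constant below $2^{-10/3}$ is
possible.\qed

\section{The converse inequality: proof of Theorem~\ref{thm:converse}}\label{sec:converse}

In this direction it suffices to count coincidences. Consider the unordered pairs
$\{(x,y),(x',y')\}$ of different elements of $A^2$ with the same nonzero difference; there are
$\sum_{g\ne0}\binom{r(g)}2$ of them. By Lemma~\ref{lem:corr}(b), each yields an unordered pair
$\{\{x,y'\},\{x',y\}\}$ of different representations of the same element. A given $\{P,Q\}$ arises at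
most $4$ times. Indeed, interchanging the two ordered pairs interchanges $\{x,y'\}$ and $\{x',y\}$, so
we may assume that $\{x,y'\}=P$ and $\{x',y\}=Q$, and then the choices of $x$ in $P$ and of $y$ in $Q$
determine $y'$ and $x'$. Put $u_s=t(s)-1$ for $s\in A+A$. Since $r-1\le\binom r2$ for $r\ge1$,
\[
\Delta_-\le\sum_{g\ne0}\binom{r(g)}2\le4\sum_{s\in A+A}\binom{t(s)}2
=2\sum_{s\in A+A}(u_s^2+u_s).
\]
Here $\sum u_s=\Delta_+$ and, as $u_s\ge0$, $\sum u_s^2\le\Delta_+^2$. Hence
$\Delta_-\le2\Delta_+(\Delta_++1)$.

Equality in $\sum u_s^2\le\Delta_+^2$ means that at most one sum is repeated. This suggests the cross.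
For $t=k+1$, Example~\ref{ex:cross} has $\Delta_+=k$ and $\Delta_-=2k(k+1)$.\qed

\section{Which pairs of deficits occur: proof of Theorem~\ref{thm:class}}\label{sec:class}

\subsection*{Necessity}
The bounds $\Delta_\pm\le n^2$ are immediate from the definitions. If
$\Delta_->0$, then $\Delta_+\ge1$ by Theorem~\ref{thm:converse}, and so
$\Delta_-\le2\Delta_+(\Delta_++1)\le4\Delta_+^2$. This is the lower bound for $\Delta_+$. The upper
bound is Theorem~\ref{thm:main}.

\subsection*{Combining sets}
The cross, the arithmetic progression and the grid have $\Delta_+$ of order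
$\Delta_-^{1/2}$, $\Delta_-$ and $\Delta_-^{4/3}$, respectively. We obtain everything in between by
combining them, since deficits can be added.

\begin{lemma}\label{lem:add}
Let $A_i\subset\mathbb Z^{k_i}$ be finite and nonempty, $i=1,2$. There is a set
$A\subset\mathbb Z^{k_1+k_2+1}$ with $|A|=|A_1|+|A_2|$ and
$\Delta_\pm(A)=\Delta_\pm(A_1)+\Delta_\pm(A_2)$. Moreover, for every finite set in $\mathbb Z^k$ there
is a set in $\mathbb Z$ with the same size and the same deficits.
\end{lemma}

\begin{proof}
Let $A=\{(a,0,0):a\in A_1\}\cup\{(0,a,1):a\in A_2\}$ and $n_i=|A_i|$. Sort sums and differences by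
their last coordinate. The sums with last coordinate $0,1,2$ number $|A_1+A_1|$, $n_1n_2$ and
$|A_2+A_2|$. The differences with last coordinate $1$ and $-1$ number $n_1n_2$ each. Those with last
coordinate $0$ come from $A_1-A_1$ and $A_2-A_2$, which share only the zero element. Hence
\begin{align*}
|A+A|&=|A_1+A_1|+n_1n_2+|A_2+A_2|,\\
|A-A|&=|A_1-A_1|+|A_2-A_2|-1+2n_1n_2 .
\end{align*}
With $n=n_1+n_2$ we have $\frac{n(n+1)}2=\frac{n_1(n_1+1)}2+\frac{n_2(n_2+1)}2+n_1n_2$ and
$n^2-n+1=(n_1^2-n_1+1)+(n_2^2-n_2+1)-1+2n_1n_2$; subtracting gives the first claim.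

For the second claim, let $B\subset\mathbb Z^k$ be finite, and choose an integer $M$ larger than the
absolute value of every coordinate of every difference of two elements of $B$, of $B+B$, or of $B-B$.
The homomorphism $z\mapsto\sum_iz_iM^i$ does not vanish on a nonzero $z$ with all $|z_i|<M$: if $i$ is
the least index with $z_i\ne0$, the value is congruent to $z_iM^i\not\equiv0$ modulo $M^{i+1}$. So the
homomorphism is injective on each of $B$, $B+B$, $B-B$ and preserves their sizes.
\end{proof}

The building blocks are as follows; the cross and the grid are Examples~\ref{ex:cross}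
and~\ref{ex:grid} (with $k=0$).
\begin{itemize}
\item A singleton has size $1$ and both deficits $0$. Adding singletons lets us increase the
size without changing the deficits.
\item A progression $\{0,1,\dots,L-1\}$, $L\ge1$, has size $L$ and $|A+A|=|A-A|=2L-1$, hence
$\Delta_-=(L-1)(L-2)$ and $\Delta_+=\frac12(L-1)(L-2)$. In particular $T=\{0,1,2\}$ has
$\Delta_-=2$, $\Delta_+=1$.
\item The cross, $t\ge1$: size $2t$, $\Delta_-=2t(t-1)$, $\Delta_+=t-1$.
\item The grid, $m\ge1$: size $m^2$, $\Delta_-=2m(m-1)^2$, $\Delta_+=\frac14m^2(m-1)^2$.
\end{itemize}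

\subsection*{Construction}
We show that $c=1/1024$ and $C'=3$ are admissible. Let $n,x,y$ be as in the
theorem. If $n<16$, combine $T$ and $n-3$ singletons. Then $\Delta_-=2$ and $\Delta_+=1$, while
$1\le x,y\le225$, and the claim holds.

Let $n\ge16$. In both cases below we include $T$, which takes care of small $x$ and $y$. Recall that
$\lfloor w\rfloor\ge w/2$ for $w\ge1$. If $z\ge1$ and $L=\lfloor\sqrt z/8\rfloor+1$, then
\begin{equation}\label{eq:AP}
(L-1)(L-2)\le(L-1)^2\le\frac z{64},\qquad
(L-1)(L-2)\ge\tfrac12(L-1)^2\ge\frac z{512}\ \text{ if }z\ge256,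
\end{equation}
because $z\ge256$ implies $L-1\ge2$, whence $L-2\ge\frac12(L-1)$, and $L-1\ge\sqrt z/16$.

\emph{Case $y\le x$.} A cross provides $x$ in $\Delta_-$ and adds only about $\sqrt x\le y$ to
$\Delta_+$, and a progression provides $y\le x$ in both. Take $T$, a cross with
$t=\lfloor\sqrt x/8\rfloor+1$, and a progression with $L=\lfloor\sqrt y/8\rfloor+1$. As
$\sqrt x,\sqrt y\le n$, the total size is at most
\[
3+2\Bigl(\frac n8+1\Bigr)+\frac n8+1=6+\frac{3n}8\le n .
\]
Fill up with singletons.
\begin{itemize}
\item $\Delta_-=2+2t(t-1)+(L-1)(L-2)$. From $t-1\le\frac18\sqrt x$ and $t\le\frac98\sqrt x$ we get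
$\Delta_-\le2x+\frac9{32}x+\frac1{64}y\le3x$. If $x\ge64$, then $t-1\ge\sqrt x/16$ and
$\Delta_-\ge2(t-1)^2\ge x/128$. If $x<64$, then $\Delta_-\ge2\ge x/32$.
\item $\Delta_+=1+(t-1)+\frac12(L-1)(L-2)\le y+\frac18\sqrt x+\frac1{128}y\le2y$, because
$\sqrt x\le y$. If $y\ge256$, then $\Delta_+\ge y/1024$ by \eqref{eq:AP}. If $y<256$, then
$\Delta_+\ge1\ge y/256$.
\end{itemize}

\emph{Case $y>x$.} A grid provides $y$ in $\Delta_+$ and adds only about $y^{3/4}\le x$ to $\Delta_-$,
and a progression provides $x<y$ in both. Take $T$, a grid with
$m=\lfloor\frac12y^{1/4}\rfloor+1$, and a progression with $L=\lfloor\sqrt x/8\rfloor+1$. As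
$y^{1/4}\le\sqrt n$ and $\sqrt x\le n$, the total size is at most
\[
3+\Bigl(\frac{\sqrt n}2+1\Bigr)^2+\frac n8+1=5+\frac{3n}8+\sqrt n\le n .
\]
The last inequality holds at $n=16$, where it reads $15\le16$, and $\frac58n-\sqrt n$ increases for
$n\ge1$. Fill up with singletons. Note that $m-1\le\frac12y^{1/4}$ and $m\le\frac32y^{1/4}$.
\begin{itemize}
\item $\Delta_-=2+2m(m-1)^2+(L-1)(L-2)\le2x+\frac34y^{3/4}+\frac1{64}x\le3x$, because
$y\le x^{4/3}$. If $x\ge256$, then $\Delta_-\ge x/512$ by \eqref{eq:AP}. If $x<256$, then
$\Delta_-\ge2\ge x/128$.
\item $\Delta_+=1+\frac14m^2(m-1)^2+\frac12(L-1)(L-2)\le y+\frac9{64}y+\frac1{128}x\le2y$. If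
$y\ge16$, then $m-1\ge\frac14y^{1/4}$ and $\Delta_+\ge\frac14(m-1)^4\ge y/1024$. If $y<16$, then
$\Delta_+\ge1\ge y/16$.
\end{itemize}
In both cases Lemma~\ref{lem:add} yields a set $A\subset\mathbb Z$ of size $n$ with
$\frac x{1024}\le\Delta_-\le3x$ and $\frac y{1024}\le\Delta_+\le3y$.\qed

\begin{thebibliography}{9}
\bibitem{source}
\emph{Butterfly Points' Curve In Isotropic Plane},
\url{https://annales-math.elte.hu/annales51-2008/Annales_Universitatis_Scientiarum_Budapestinensis_de_Rolando_Eotvos_nominatae_Sectio_Mathematica_2008_TOMUS_LI.pdf}
\end{thebibliography}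

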